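\title{Martin's Axiom does not imply $\omega_1\to(\omega_1,\omega^2+2)^2$}

\begin{abstract}
We show that Martin's Axiom for $\aleph_1$ dense sets is consistent with the failure of the partition relation $\omega_1\to(\omega_1,\omega^2+2)^2$. The partition is defined from a coherent sequence of functions $e_\beta:\beta\to\omega$ and distinct points $r_\alpha\in 2^\omega$: a pair $\alpha<\beta$ gets color $1$ when $e_\beta(\alpha)$ is the first place where $r_\alpha$ and $r_\beta$ differ. Coherence excludes sets of type $\omega^2+2$ in color $1$, and a guessing property of the sequence excludes uncountable sets in color $0$. To keep the guessing property while forcing Martin's Axiom, we show that every c.c.c.\ poset that destroys a suitable strengthening of it can be given an uncountable antichain by a c.c.c.\ poset that preserves the strengthening, at the cost of shrinking a club.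
\end{abstract}

\section{The partition relation and Martin's Axiom}\label{sec:intro}

For a set $X$ of ordinals, $[X]^2$ is the set of two-element subsets of $X$ and $\operatorname{otp}(X)$ is its order type. For ordinals $\kappa,\beta,\gamma$, the relation
\[
\kappa\to(\beta,\gamma)^2
\]
means: for every partition $[\kappa]^2=K_0\cup K_1$, either there is $H\subseteq\kappa$ of order type $\beta$ with $[H]^2\subseteq K_0$, or there is $H\subseteq\kappa$ of order type $\gamma$ with $[H]^2\subseteq K_1$. A set $H$ with $[H]^2\subseteq K_i$ is \emph{$i$-homogeneous}. Arithmetic is ordinal arithmetic, so $\omega^2+2$ is the order type of $\omega$ many copies of $\omega$ followed by two points.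

A subset of $\omega_1$ has type $\omega_1$ exactly when it is uncountable. So $\omega_1\to(\omega_1,\gamma)^2$ says that a partition without uncountable $0$-homogeneous sets has a $1$-homogeneous set of type $\gamma$. The statement becomes stronger as $\gamma$ grows, and its two ends are decided in ZFC. Recall that a \emph{club} is a closed unbounded subset of $\omega_1$, that a set is \emph{stationary} if it meets every club, and \emph{Fodor's lemma}: if $S\subseteq\omega_1$ is stationary and $f(\delta)<\delta$ for all $\delta\in S$, then $f$ is constant on a stationary subset of $S$. Stationary sets are uncountable, and the set of nonzero countable limit ordinals is stationary.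

\begin{proposition}\label{prop:ends}
$\omega_1\to(\omega_1,\omega+1)^2$ and $\omega_1\not\to(\omega_1,\omega_1)^2$.
\end{proposition}

\begin{proof}
Let $[\omega_1]^2=K_0\cup K_1$ have no $1$-homogeneous set of type $\omega+1$. For a nonzero limit $\delta<\omega_1$ choose $x_0<x_1<\dots<\delta$, for as long as possible, so that $\{x_0,\dots,x_n,\delta\}$ is $1$-homogeneous. The process stops, since otherwise $\{x_n:n<\omega\}\cup\{\delta\}$ is $1$-homogeneous of type $\omega+1$. So there is a finite $F_\delta\subseteq\delta$ such that $F_\delta\cup\{\delta\}$ is $1$-homogeneous and $F_\delta\cup\{x,\delta\}$ is not, for any $x$ with $F_\delta\subseteq x<\delta$. By Fodor's lemma there is $\xi_0<\omega_1$ with $F_\delta\subseteq\xi_0$ for stationarily many $\delta$; as $\xi_0$ has countably many finite subsets, $F_\delta=F$ for all $\delta$ in an uncountable set $S$. If $\delta<\delta'$ are in $S$, then $F\cup\{\delta\}$ and $F\cup\{\delta'\}$ are $1$-homogeneous and $F\cup\{\delta,\delta'\}$ is not, so $\{\delta,\delta'\}\in K_0$. Thus $S$ is $0$-homogeneous.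

For the negative relation take distinct real numbers $x_\alpha$ ($\alpha<\omega_1$) and for $\alpha<\beta$ put $\{\alpha,\beta\}\in K_0$ iff $x_\alpha<x_\beta$. An uncountable homogeneous set gives a strictly monotone $\omega_1$-sequence of reals, and the open intervals between consecutive terms are uncountably many disjoint intervals, each containing a rational.
\end{proof}

What remains is the range of countable $\gamma>\omega+1$, and there one looks for an axiom that produces uncountable homogeneous sets. In a partial order (poset) $P$, two elements are \emph{compatible} if they have a common lower bound; an \emph{antichain} is a set of pairwise incompatible elements; $P$ is \emph{c.c.c.}\ if its antichains are countable; $D\subseteq P$ is \emph{dense} if every element of $P$ has a lower bound in $D$; and a \emph{filter} is an upward closed set any two of whose elements have a common lower bound in it. Martin's Axiom $\mathbf{MA}_{\aleph_1}$ states: for every c.c.c.\ poset $P$ and every family of at most $\aleph_1$ dense subsets of $P$, there is a filter on $P$ meeting every member of the family.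

Under $\mathbf{MA}_{\aleph_1}$, an uncountable $0$-homogeneous set that can be added by c.c.c.\ forcing already exists. Indeed, let $P$ be c.c.c.\ and let $p_0$ force $\dot H$ to be uncountable and $0$-homogeneous. Take a filter $G$ below $p_0$ that contains, for each $\xi<\omega_1$, a condition forcing $\alpha\in\dot H$ for some $\alpha\ge\xi$. The set of all $\alpha$ forced into $\dot H$ by a member of $G$ is uncountable, and it is $0$-homogeneous because two members of $G$ are compatible. If color $1$ is so sparse that it contains no set of type $\omega^2+2$, one would guess that an uncountable $0$-homogeneous set can be forced by finite approximations, and hence that $\mathbf{MA}_{\aleph_1}$ implies the relation. For the stronger Proper Forcing Axiom the conclusion holds: by a theorem of Todorcevic, PFA implies $\omega_1\to(\omega_1,\alpha)^2$ for all $\alpha<\omega_1$. So, granting the consistency of PFA, $\mathbf{MA}_{\aleph_1}$ does not refute $\omega_1\to(\omega_1,\omega^2+2)^2$; we shall not use this. The question whether $\mathbf{MA}_{\aleph_1}$ implies even $\omega_1\to(\omega_1,\omega^2+2)^2$ is posed in \cite{random}. The answer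 is negative.

\begin{theorem}\label{thm:main}
Relative to the consistency of ZFC, it is consistent that $\mathbf{MA}_{\aleph_1}$ holds and $\omega_1\not\to(\omega_1,\omega^2+2)^2$.
\end{theorem}

The proof has a combinatorial half and a forcing half, which meet in one property of sequences of functions.

\begin{definition}\label{def:coherent}
A \emph{coherent sequence} is a sequence $e=\langle e_\beta:\beta<\omega_1\rangle$ of functions $e_\beta:\beta\to\omega$ such that $\{\alpha<\beta:e_\beta(\alpha)\ne e_\gamma(\alpha)\}$ is finite whenever $\beta<\gamma<\omega_1$. It has \emph{property} (A) if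
\begin{quote}
for every uncountable $Y\subseteq\omega_1$ and every $d\in\omega$ there is $\beta<\omega_1$ such that $\{\alpha\in Y\cap\beta:e_\beta(\alpha)=d\}$ is infinite.
\end{quote}
\end{definition}

Up to finite errors a coherent sequence behaves like a single function on $\omega_1$, and (A) says that this ``function'' takes every value infinitely often on every uncountable set. An actual function $f:\omega_1\to\omega$ cannot do this: if $e_\beta=f\upharpoonright\beta$, take $Y$ uncountable with $f$ constant on $Y$ and let $d$ be another value. A coherent sequence of injections fails (A) for every $Y$ and $d$.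

\begin{theorem}[ZFC]\label{thm:partition}
If a coherent sequence with \textup{(A)} exists, then there is a partition $[\omega_1]^2=K_0\cup K_1$ with no uncountable $H$ such that $[H]^2\subseteq K_0$, and such that there are no $\beta<\gamma<\omega_1$ and $B\subseteq\beta$ of order type $\omega^2$ with $[B]^2\subseteq K_1$ and $\{\alpha,\beta\},\{\alpha,\gamma\}\in K_1$ for all $\alpha\in B$. In particular $\omega_1\not\to(\omega_1,\omega^2+2)^2$.
\end{theorem}

\begin{theorem}\label{thm:model}
Every model of $\mathrm{ZFC}+\mathrm{CH}+2^{\aleph_1}=\aleph_2$ has a c.c.c.\ generic extension satisfying $\mathbf{MA}_{\aleph_1}$, $2^{\aleph_0}=\aleph_2$, and ``there is a coherent sequence with \textup{(A)}''.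
\end{theorem}

Since $\mathrm{ZFC}+\mathrm{CH}+2^{\aleph_1}=\aleph_2$ is consistent relative to ZFC, Theorem~\ref{thm:main} follows by applying Theorem~\ref{thm:partition} in the extension given by Theorem~\ref{thm:model}.

Theorem~\ref{thm:partition} is proved in Section~\ref{sec:partition}. For Theorem~\ref{thm:model} we force $\mathbf{MA}_{\aleph_1}$ by a finite support iteration of length $\omega_2$ in which every candidate c.c.c.\ poset $R$ is considered at some stage. Forcing with $R$ may destroy (A). But $\mathbf{MA}_{\aleph_1}$ in the final model only concerns posets that are c.c.c.\ there, so at such a stage we may instead add an uncountable antichain to $R$. The difficulty is to do this by a c.c.c.\ poset that is itself harmless. The induction hypothesis that makes it possible is a principle $(S)_C$, indexed by a club $C$ and stronger than (A). It holds after adding a Cohen real (Section~\ref{sec:S}); a poset that destroys $(S)_C$ can be given an uncountable antichain while $(S)_{C'}$ is kept for a smaller club $C'$ (Section~\ref{sec:kill}); and the principle passes through limit stages (Section~\ref{sec:limit}). Section~\ref{sec:iteration}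 assembles the iteration.

\section{The partition}\label{sec:partition}

For $x\ne y$ in $2^\omega$ let $\Delta(x,y)=\min\{n:x(n)\ne y(n)\}$. We use one property of $\Delta$: for distinct $x,y,z\in2^\omega$,
\begin{equation}\label{eq:delta}
\Delta(x,y)=\Delta(x,z)=m\quad\text{implies}\quad\Delta(y,z)>m.
\end{equation}
Indeed, $y$ and $z$ agree with $x$ below $m$, and $y(m)=1-x(m)=z(m)$.

Fix a coherent $e$ with (A) and an injection $\alpha\mapsto r_\alpha$ of $\omega_1$ into $2^\omega$. For $\alpha<\beta<\omega_1$ put
\[
\{\alpha,\beta\}\in K_1\iff e_\beta(\alpha)=\Delta(r_\alpha,r_\beta),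
\]
and let $K_0=[\omega_1]^2\setminus K_1$. Thus a pair has color $1$ when $e_\beta$ guesses where $r_\alpha$ splits from $r_\beta$. Property (A) will make correct guesses occur inside every uncountable set. Color $1$ is nevertheless sparse, because $e_\beta(\alpha)$ hardly depends on $\beta$ while $\Delta(r_\alpha,r_\beta)$ does.

To see this in the smallest cases, let $\beta<\gamma$ and consider the $\alpha<\beta$ joined in color $1$ to both. With finitely many exceptions $e_\beta(\alpha)=e_\gamma(\alpha)$, so $r_\alpha$ splits from $r_\beta$ and from $r_\gamma$ at the same place, which by \eqref{eq:delta} lies below $\Delta(r_\beta,r_\gamma)$. If $\Delta(r_\beta,r_\gamma)=0$, there are only finitely many such $\alpha$. If $\Delta(r_\beta,r_\gamma)=1$, then all but finitely many of them satisfy $e_\beta(\alpha)=0$ and $r_\alpha(0)=1-r_\beta(0)$. When two of these, $\alpha<\delta$, are joined in color $1$, we have $r_\alpha(0)=r_\delta(0)$, so $e_\delta(\alpha)\ge1$, and $\alpha$ is one of the finitely many points where $e_\delta$ and $e_\beta$ disagree. A $1$-homogeneous set of such points therefore has type at most $\omega$. In general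 each level below $\Delta(r_\beta,r_\gamma)$ contributes one set of type at most $\omega$.

\begin{proof}[Proof of Theorem~\ref{thm:partition}]
\emph{No uncountable set is $0$-homogeneous.} Let $H\subseteq\omega_1$ be uncountable. There is a finite binary sequence $s$ such that $H_l=\{\alpha\in H:s^\frown l\subset r_\alpha\}$ is uncountable for both $l=0$ and $l=1$. Otherwise we could choose $s_0\subset s_1\subset\cdots$ with $|s_n|=n$ such that for each $n$ all but countably many $\alpha\in H$ satisfy $s_n\subset r_\alpha$; then all but countably many $\alpha\in H$ would satisfy $r_\alpha=\bigcup_ns_n$, against injectivity. Let $d=|s|$. By (A) for $H_0$ and $d$ there is $\beta_0$ with $e_{\beta_0}(\alpha)=d$ for infinitely many $\alpha\in H_0\cap\beta_0$. Take $\beta\in H_1$ with $\beta\ge\beta_0$. By coherence $e_\beta(\alpha)=d$ for all but finitely many of these $\alpha$. For any such $\alpha$ also $\Delta(r_\alpha,r_\beta)=d$, so $\{\alpha,\beta\}\in K_1\cap[H]^2$.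

\emph{No set of type $\omega^2$ below two points.} Let $\beta<\gamma$, and let $B\subseteq\beta$ be $1$-homogeneous with $\{\alpha,\beta\},\{\alpha,\gamma\}\in K_1$ for all $\alpha\in B$. Let $N=\Delta(r_\beta,r_\gamma)$ and $B'=\{\alpha\in B:e_\beta(\alpha)=e_\gamma(\alpha)\}$; by coherence $B\setminus B'$ is finite. For $\alpha\in B'$,
\[
\Delta(r_\alpha,r_\beta)=e_\beta(\alpha)=e_\gamma(\alpha)=\Delta(r_\alpha,r_\gamma),
\]
and by \eqref{eq:delta} this number is less than $N$. So $B'=\bigcup_{m<N}B_m$, where $B_m=\{\alpha\in B':e_\beta(\alpha)=m\}$.

Every $\delta\in B_m$ has only finitely many predecessors in $B_m$. For if $\alpha<\delta$ are in $B_m$, then $\Delta(r_\beta,r_\alpha)=\Delta(r_\beta,r_\delta)=m$, so $\Delta(r_\alpha,r_\delta)>m$ by \eqref{eq:delta}. As $\{\alpha,\delta\}\in K_1$, this gives $e_\delta(\alpha)>m=e_\beta(\alpha)$, and by coherence this happens for only finitely many $\alpha<\delta$.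

Suppose $\operatorname{otp}(B)=\omega^2$ and cut $B$ into consecutive blocks $I_0,I_1,\dots$ of type $\omega$. Each block has infinite intersection with some $B_m$, $m<N$. A given $B_m$ has infinite intersection with at most one block, since a point of $B_m$ in the later of two such blocks would have infinitely many predecessors in $B_m$. So there are at most $N$ blocks, a contradiction.

Finally, in a $1$-homogeneous set of type $\omega^2+2$ the last two points $\beta<\gamma$ and the set $B$ of the first $\omega^2$ points would form the excluded configuration.
\end{proof}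

\begin{remark}\label{rem:twopoints}
Property (A) is used only in the first part; the second part holds for every coherent sequence. Counting blocks gives $\operatorname{otp}(B)<\omega\cdot(N+1)$ with $N=\Delta(r_\beta,r_\gamma)$, and $\omega^2$ is the supremum of these bounds. The point $\gamma$ serves only to bound $m$: with the single top point $\beta$, the sets $\{\alpha\in B:e_\beta(\alpha)=m\}$ still have type at most $\omega$, but there may be infinitely many of them, and the argument gives no bound on $\operatorname{otp}(B)$.
\end{remark}

\section{Facts about c.c.c.\ forcing}\label{sec:facts}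

Elements of a poset are \emph{conditions}, and $p\le q$ means that $p$ extends $q$. We write $\Vdash_P\varphi$ if every condition of $P$ forces $\varphi$, and $\dot G$ for the name of the generic filter. The \emph{maximal principle} says that if $p\Vdash\exists x\,\varphi(x)$, then $p\Vdash\varphi(\dot x)$ for some name $\dot x$. If $P$ is c.c.c.\ and $\dot\nu$ is a name for an ordinal, then only countably many ordinals $\nu$ are \emph{possible values}, that is, satisfy $p\Vdash\dot\nu=\nu$ for some $p$: conditions forcing different values are incompatible. Consequently c.c.c.\ forcing preserves cardinals and cofinalities. In a c.c.c.\ extension, uncountable sets stay uncountable, clubs stay clubs and coherent sequences stay coherent. Statements such as ``$h\subseteq e_\beta$'', ``$D$ is dense in $R$'' and ``$t,t'$ are incompatible in $R$'', about objects of the ground model, have the same truth value in the ground model and in the extension.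

\begin{lemma}\label{lem:star}
If $P$ is c.c.c., $Z\subseteq\omega_1$ is uncountable and $p_\xi\in P$ for $\xi\in Z$, then some $p\in P$ forces $\{\xi\in Z:p_\xi\in\dot G\}$ to be uncountable.
\end{lemma}

\begin{proof}
Otherwise the set is forced to be countable, hence bounded in $\omega_1$. Its supremum has countably many possible values, so there is $\delta\in Z$ above all of them. But $p_\delta$ forces $\delta$ into the set.
\end{proof}

\begin{lemma}\label{lem:club}
If $P$ is c.c.c.\ and $\Vdash_P$ ``$\dot C$ is a club'', then there is a club $D$ in the ground model with $\Vdash_PD\subseteq\dot C$.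
\end{lemma}

\begin{proof}
Let $f(\xi)<\omega_1$ be the supremum of the possible values of $\min(\dot C\setminus(\xi+1))$, and let $D$ be the club of nonzero limit ordinals $c<\omega_1$ with $f(\xi)<c$ for all $\xi<c$. If $c\in D$, then for each $\xi<c$ it is forced that $\dot C$ has a point in $(\xi,c)$, so $c$ is forced to be a limit point of $\dot C$.
\end{proof}

We use the \emph{$\Delta$-system lemma} in indexed form: if $Z$ is uncountable and $s_\xi$ ($\xi\in Z$) are finite sets, then there are an uncountable $Z'\subseteq Z$ and a set $s$, the \emph{root}, with $s_\xi\cap s_\eta=s$ for all distinct $\xi,\eta\in Z'$. (If uncountably many $s_\xi$ are equal, take those; otherwise this is the usual statement for uncountably many distinct finite sets.)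

\section{The principle $(S)_C$}\label{sec:S}

Property (A) prescribes the value of $e_\beta$ at one point at a time. The posets of Section~\ref{sec:kill} have finite conditions, and to find a common extension of two conditions we need one $e_\beta$ to take prescribed values at finitely many points at once. So we replace the pairs $(\alpha,d)$ by finite functions. If all finite functions are allowed, the resulting principle is destroyed by those posets (Remark~\ref{rem:shrink}). We therefore allow only functions whose domains are spread out with respect to a club, and we let the club shrink along the iteration.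

Fix a coherent sequence $e$, and let $C$ be a club. Write $x\equiv_Cy$ if $C\cap(x+1)=C\cap(y+1)$. This is an equivalence relation on $\omega_1$ with convex classes, and for $x<y$ we have $x\not\equiv_Cy$ iff $x<c\le y$ for some $c\in C$. A set is \emph{$C$-separated} if its distinct elements are pairwise $\not\equiv_C$.

\begin{definition}\label{def:S}
A \emph{$C$-family} is an uncountable set $\mathcal H$ of nonempty finite functions $h$ with $\operatorname{dom}h\subseteq\omega_1$ and $\operatorname{ran}h\subseteq\omega$, such that each $\operatorname{dom}h$ is $C$-separated and distinct members have disjoint domains. The principle $(S)_C$ states: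
\begin{quote}
for every $C$-family $\mathcal H$ there is $\beta<\omega_1$ such that $\{h\in\mathcal H:h\subseteq e_\beta\}$ is infinite.
\end{quote}
\end{definition}

Note that $h\subseteq e_\beta$ includes the requirement $\operatorname{dom}h\subseteq\beta$. In forcing statements, $(S)_C$ always refers to the sequence $e$ of the ground model. If $C'\subseteq C$ are clubs, then $C'$-separated sets are $C$-separated, so $(S)_C$ implies $(S)_{C'}$. The strongest instance is $(S)_{\omega_1}$, where every set is separated. Every instance implies (A): singletons are $C$-separated, so $(S)_C$ applies to $\{\{(\alpha,d)\}:\alpha\in Y\}$.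

Coherence enters through the following remark.

\begin{lemma}\label{lem:transfer}
Let $\beta<\omega_1$, let $b$ be a finite set of countable ordinals $\ge\beta$, and let $\mathcal I$ be a set of functions $h\subseteq e_\beta$ with pairwise disjoint domains. Then all but finitely many $h\in\mathcal I$ satisfy $h\subseteq e_\gamma$ for all $\gamma\in b$.
\end{lemma}

\begin{proof}
The set $\bigcup_{\gamma\in b}\{\alpha<\beta:e_\beta(\alpha)\ne e_\gamma(\alpha)\}$ is finite, so it meets only finitely many of the domains.
\end{proof}

To refute ``$p$ forces $\dot{\mathcal H}$ to be a counterexample to $(S)_C$'' directly, one would have to put infinitely many functions into $\dot{\mathcal H}$. A single condition can be expected to decide only finitely many. The next notion reduces the task to two functions.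

\begin{definition}\label{def:bad}
A $C$-family $\mathcal H$ is \emph{bad} if $h\not\subseteq e_\beta$ whenever $h,h'\in\mathcal H$, $\max\operatorname{dom}h<\min\operatorname{dom}h'$ and $\beta\in\operatorname{dom}h'$.
\end{definition}

\begin{lemma}\label{lem:bad}
$(S)_C$ fails if and only if there is a bad $C$-family.
\end{lemma}

\begin{proof}
Assume $(S)_C$, let $\mathcal H$ be a $C$-family, and let $\beta$ be such that $\{h\in\mathcal H:h\subseteq e_\beta\}$ is infinite. Only countably many domains meet $\beta$, so there is $h'\in\mathcal H$ with $\min\operatorname{dom}h'\ge\beta$. Let $\gamma\in\operatorname{dom}h'$. By Lemma~\ref{lem:transfer} some $h\in\mathcal H$ satisfies both $h\subseteq e_\beta$ and $h\subseteq e_\gamma$, and $\max\operatorname{dom}h<\beta\le\min\operatorname{dom}h'$. So $\mathcal H$ is not bad.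

Conversely, let $\mathcal H$ be a $C$-family such that $\{h\in\mathcal H:h\subseteq e_\beta\}$ is finite for every $\beta$. Choose $h_\xi\in\mathcal H$ by recursion on $\xi<\omega_1$ so that $\max\operatorname{dom}h_\xi<\min\operatorname{dom}h_\eta$ for $\xi<\eta$. For each $\eta$ the set of $\xi<\eta$ with $h_\xi\subseteq e_\beta$ for some $\beta\in\operatorname{dom}h_\eta$ is finite; for nonzero limit $\eta$ let $f(\eta)<\eta$ be an upper bound of it. By Fodor's lemma $f$ has a constant value $\xi_0$ on a stationary set $S$. If $\xi_0<\xi<\eta$ and $\xi,\eta\in S$, then $\xi>f(\eta)$, so $h_\xi\not\subseteq e_\beta$ for all $\beta\in\operatorname{dom}h_\eta$. Hence $\{h_\eta:\eta\in S,\ \eta>\xi_0\}$ is a bad $C$-family.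
\end{proof}

The members of a family in a generic extension can be decided as high up as we like.

\begin{lemma}\label{lem:decide}
Let $P$ be c.c.c., let $p\in P$ force $\dot{\mathcal H}$ to be a $C$-family, and let $\gamma<\omega_1$. Then there are $p'\le p$ and a nonempty finite function $h$ with $C$-separated domain such that $\operatorname{dom}h\cap\gamma=\emptyset$ and $p'\Vdash h\in\dot{\mathcal H}$.
\end{lemma}

\begin{proof}
In an extension by a generic $G\ni p$, the countable set $\gamma$ meets only countably many of the disjoint domains, so some $h\in\mathcal H$ has domain disjoint from $\gamma$. Being a finite set of pairs of ordinals, $h$ lies in the ground model, and some $p'\le p$ in $G$ forces $h\in\dot{\mathcal H}$.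
\end{proof}

We now obtain the starting point of the iteration. Cohen forcing is the countable poset of finite partial functions from $\omega$ to $\omega$, ordered by reverse inclusion; the union of a generic filter is a function $g\in\omega^\omega$, a Cohen real. We compose $g$ with a coherent sequence of injections. An injection $\rho_\beta:\beta\to\omega$ turns disjoint finite subsets of $\beta$ into disjoint finite subsets of $\omega$, on which the values of $g$ can be prescribed independently. We write $=^*$ for equality of two functions on the same domain with finitely many exceptions.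

\begin{lemma}\label{lem:injections}
There is a coherent sequence $\langle\rho_\beta:\beta<\omega_1\rangle$ of injections.
\end{lemma}

\begin{proof}
We define $\rho_\beta$ by recursion and keep $\omega\setminus\operatorname{ran}\rho_\beta$ infinite. Let $\rho_0=\emptyset$ and $\rho_{\beta+1}=\rho_\beta\cup\{(\beta,k)\}$ with $k\notin\operatorname{ran}\rho_\beta$. For limit $\beta$ let $0=\beta_0<\beta_1<\cdots$ converge to $\beta$. We construct injections $\sigma_n:\beta_n\to\omega$ with $\sigma_n\subseteq\sigma_{n+1}$ and $\sigma_n=^*\rho_{\beta_n}$. Given $\sigma_n$, the function $\tau=\sigma_n\cup\rho_{\beta_{n+1}}\upharpoonright[\beta_n,\beta_{n+1})$ is $=^*\rho_{\beta_{n+1}}$, so its range is co-infinite. If $\tau(\alpha)=\tau(\alpha')$ with $\alpha<\alpha'$, then $\alpha<\beta_n\le\alpha'$ and $\sigma_n(\alpha)=\rho_{\beta_{n+1}}(\alpha')\ne\rho_{\beta_{n+1}}(\alpha)$. This leaves finitely many $\alpha$, each with at most one $\alpha'$. Change the values at these $\alpha'$ to distinct numbers outside $\operatorname{ran}\tau$ to obtain $\sigma_{n+1}$.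

The injection $\sigma=\bigcup_n\sigma_n$ might have co-finite range, so we free infinitely many values: let $\rho_\beta(\beta_n)=\sigma(\beta_{2n})$ for all $n$, and $\rho_\beta(\alpha)=\sigma(\alpha)$ for the other $\alpha<\beta$. Then $\rho_\beta$ is injective, its range misses every $\sigma(\beta_{2n+1})$, and below $\beta_n$ it differs from $\sigma_n$ at most at $\beta_0,\dots,\beta_{n-1}$. For $\gamma<\beta$ choose $n$ with $\gamma\le\beta_n$; then $\rho_\beta\upharpoonright\gamma=^*\rho_{\beta_n}\upharpoonright\gamma=^*\rho_\gamma$.
\end{proof}

\begin{proposition}\label{prop:cohen}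
If $g$ is a Cohen real over $V$, then in $V[g]$ there is a coherent sequence $e$ with $(S)_{\omega_1}$.
\end{proposition}

\begin{proof}
Take $\langle\rho_\beta\rangle\in V$ from Lemma~\ref{lem:injections} and let $e_\beta=g\circ\rho_\beta$; this is coherent. Let $\mathcal H\in V[g]$ be an $\omega_1$-family with name $\dot{\mathcal H}$. Every $h\in\mathcal H$ lies in $V$ and is forced into $\dot{\mathcal H}$ by a condition in the generic filter. There are countably many conditions, so one $p$ in the generic filter works for uncountably many $h$. Thus $\mathcal H_0=\{h:p\Vdash h\in\dot{\mathcal H}\}$ is an uncountable subset of $\mathcal H$ that belongs to $V$.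

Fix $\beta<\omega_1$ such that the set $\mathcal H_1=\{h\in\mathcal H_0:\operatorname{dom}h\subseteq\beta\}$ is infinite. Let $q$ be a Cohen condition and $\mathcal E\subseteq\mathcal H_1$ finite. The sets $\rho_\beta[\operatorname{dom}h]$, $h\in\mathcal H_1$, are pairwise disjoint, so some $h\in\mathcal H_1\setminus\mathcal E$ has $\rho_\beta[\operatorname{dom}h]\cap\operatorname{dom}q=\emptyset$. Then $q\cup\{(\rho_\beta(\alpha),h(\alpha)):\alpha\in\operatorname{dom}h\}$ is a condition, and it forces $h\subseteq\dot e_\beta$. So for each finite $\mathcal E$ the conditions forcing $h\subseteq\dot e_\beta$ for some $h\in\mathcal H_1\setminus\mathcal E$ form a dense set in $V$. By genericity infinitely many $h\in\mathcal H_1\subseteq\mathcal H$ satisfy $h\subseteq e_\beta$.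
\end{proof}

\section{Adding an antichain to a poset that destroys $(S)_C$}\label{sec:kill}

\begin{proposition}\label{prop:kill}
Assume $(S)_C$, and let $R$ be a c.c.c.\ poset with $\not\Vdash_R(S)_C$. Then there are a c.c.c.\ poset $Q$ with a largest element and $|Q|\le\aleph_1$, and a club $C'\subseteq C$, such that $\Vdash_Q(S)_{C'}$ and $\Vdash_Q$ ``$R$ is not c.c.c.''
\end{proposition}

For the rest of the section assume the hypotheses. By Lemma~\ref{lem:bad} in the extension by $R$ and the maximal principle, some $r^*\in R$ forces some $\dot{\mathcal H}$ to be a bad $C$-family.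

\subsection*{The idea}
Choose $t_\zeta\le r^*$ and $h_\zeta$ with $t_\zeta\Vdash h_\zeta\in\dot{\mathcal H}$ and $\max\operatorname{dom}h_\zeta<\min\operatorname{dom}h_{\zeta'}$ for $\zeta<\zeta'<\omega_1$. If $\zeta<\zeta'$ and $h_\zeta\subseteq e_\beta$ for some $\beta\in\operatorname{dom}h_{\zeta'}$, then $t_\zeta$ and $t_{\zeta'}$ are incompatible, by badness. By $(S)_C$ such pairs occur in every uncountable set, and it is natural to force an uncountable set $U$ all of whose pairs are of this kind. This does give an antichain in $R$, but it ruins what we want to keep.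

\begin{example}\label{ex:one}
If such a set $U$ exists in an extension with the same $\omega_1$, then (A) fails there. Let $\alpha_\zeta=\min\operatorname{dom}h_\zeta$, let $U'\subseteq U$ be uncountable with $h_\zeta(\alpha_\zeta)=d_0$ for $\zeta\in U'$, and let $Y=\{\alpha_\zeta:\zeta\in U'\}$ and $d=d_0+1$. Suppose $e_\gamma(\alpha_\zeta)=d$ for infinitely many $\alpha_\zeta\in Y\cap\gamma$, and take $\zeta'\in U$ with $\min\operatorname{dom}h_{\zeta'}\ge\gamma$. By Lemma~\ref{lem:transfer} one of these $\zeta$ satisfies $e_\beta(\alpha_\zeta)=d$ for all $\beta\in\operatorname{dom}h_{\zeta'}$. But $\zeta<\zeta'$, so $e_\beta(\alpha_\zeta)=h_\zeta(\alpha_\zeta)=d_0$ for one such $\beta$.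
\end{example}

The obstruction is that the condition $\{\zeta\}$ may force the one-point function $k=\{(\alpha_\zeta,d)\}$ into a family, and no $e_\beta$ contains both $k$ and $h_\zeta$. The remedy is to let $t_\zeta$ decide \emph{two} members $h^0_\zeta,h^1_\zeta$ of $\dot{\mathcal H}$, with a point of $C$ between their domains; either one is enough to make $t_\zeta$ incompatible with a later condition. Consider again the smallest case, conditions $\{\zeta\}$ paired with one-point functions $k_\zeta=\{(\alpha_\zeta,d_\zeta)\}$, the $\alpha_\zeta$ distinct and arbitrary. The point $\alpha_\zeta$ cannot be $C$-equivalent both to some $x\in\operatorname{dom}h^0_\zeta$ and to some $x'\in\operatorname{dom}h^1_\zeta$, since $x\not\equiv_Cx'$. So for a suitable $i$ the union $k_\zeta\cup h^i_\zeta$ is a function with $C$-separated domain. After thinning out to make the domains disjoint, $(S)_C$ gives one $e_\beta$ that contains infinitely many of these unions. A function $k$ with two points could still block both halves. This is prevented by asking its domain to be separated by the smaller club $C'$ of those points of $C$ that do not fall inside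 any block $\operatorname{dom}h^0_\zeta\cup\operatorname{dom}h^1_\zeta$; see Figure~\ref{fig:blocks}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\draw[->] (0,0) -- (11.3,0) node[right] {$\omega_1$};
\foreach \x in {0.5,5.5,10.5} \draw[very thick] (\x,-0.4) -- (\x,0.4);
\foreach \x in {1.7,3,4.3,6.7,8,9.3} \draw (\x,-0.18) -- (\x,0.18);
\foreach \x in {1.1,2.5,3.6,4.9,6.1,7.3,8.4,9.9} \fill (\x,0) circle (2pt);
\foreach \x in {2.1,8.9} \draw[fill=white] (\x,0) circle (2.5pt);
\node at (1.8,0.65) {$\operatorname{dom}h^0_\zeta$};
\node at (4.25,0.65) {$\operatorname{dom}h^1_\zeta$};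
\node at (6.7,0.65) {$\operatorname{dom}h^0_{\zeta+1}$};
\node at (9.15,0.65) {$\operatorname{dom}h^1_{\zeta+1}$};
\node at (2.1,-0.5) {$\alpha$};
\node at (8.9,-0.5) {$\alpha'$};
\end{tikzpicture}
\caption{Two consecutive blocks, each consisting of two domains with two points (dots). Long ticks are the points of $C'$, short ticks the other points of $C$. A $C'$-separated set $\{\alpha,\alpha'\}$ (circles) has at most one point between consecutive long ticks, so it shares a $C$-class with at most one half of each block. Here $h^1_\zeta$ and $h^0_{\zeta+1}$ remain free.}\label{fig:blocks}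
\end{figure}

\subsection*{The club $C'$ and the poset $Q$}
By recursion on $\zeta<\omega_1$ we choose $t_\zeta\le r^*$, functions $h^0_\zeta,h^1_\zeta$ with $t_\zeta\Vdash h^0_\zeta,h^1_\zeta\in\dot{\mathcal H}$, and points $c^0_\zeta,c^1_\zeta\in C$ such that, with $a_\zeta=\operatorname{dom}h^0_\zeta\cup\operatorname{dom}h^1_\zeta$,
\begin{equation}\label{eq:blocks}
\bigcup_{\zeta'<\zeta}a_{\zeta'}\subseteq c^0_\zeta\le\min\operatorname{dom}h^0_\zeta,\qquad \operatorname{dom}h^0_\zeta\subseteq c^1_\zeta\le\min\operatorname{dom}h^1_\zeta .
\end{equation}
At stage $\zeta$, pick $c^0_\zeta$, apply Lemma~\ref{lem:decide} to $r^*$ and $c^0_\zeta$ to get $t$ and $h^0_\zeta$, pick $c^1_\zeta$, and apply the lemma to $t$ and $c^1_\zeta$ to get $t_\zeta$ and $h^1_\zeta$. Each $h^i_\zeta$ is nonempty with $C$-separated domain, so \eqref{eq:blocks} shows that $\bigcup_\zeta a_\zeta$ is $C$-separated and that $\max a_\zeta<\min a_{\zeta'}$ for $\zeta<\zeta'$.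

Say that $c$ \emph{splits} $a_\zeta$ if $a_\zeta\cap c\ne\emptyset$ and $a_\zeta\not\subseteq c$, and let
\[
C'=\{c\in C: c\text{ splits no }a_\zeta\}.
\]
This is a club. If $c$ is a limit of points of $C'$ and $x\in a_\zeta\cap c$, take $c'\in C'$ with $x<c'<c$; then $a_\zeta\subseteq c'\subseteq c$. And $C'$ contains the points $c^0_\zeta$, which increase strictly with $\zeta$: indeed $a_{\zeta'}\subseteq c^0_\zeta$ for $\zeta'<\zeta$ and $a_{\zeta'}\cap c^0_\zeta=\emptyset$ for $\zeta'\ge\zeta$.

For $\zeta<\zeta'$ call the pair $(\zeta,\zeta')$ \emph{linked} if $h^i_\zeta\subseteq e_\beta$ for some $i<2$ and some $\beta\in a_{\zeta'}$. Then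
\begin{equation}\label{eq:linked}
\text{if }(\zeta,\zeta')\text{ is linked, then }t_\zeta\text{ and }t_{\zeta'}\text{ are incompatible.}
\end{equation}
For let $h^i_\zeta\subseteq e_\beta$ with $\beta\in\operatorname{dom}h^j_{\zeta'}$. A common extension would force $h^i_\zeta,h^j_{\zeta'}\in\dot{\mathcal H}$, and $\max\operatorname{dom}h^i_\zeta<\min\operatorname{dom}h^j_{\zeta'}$, contradicting badness.

Let $Q_0$ be the set of finite $q\subseteq\omega_1$ such that all pairs $\zeta<\zeta'$ from $q$ are linked, ordered by reverse inclusion. Subsets of conditions are conditions. Both the chain condition and the preservation of $(S)_{C'}$ come from the following lemma.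

\begin{lemma}[Amalgamation]\label{lem:amalg}
Let $Z$ be uncountable, let $q_\xi\in Q_0$ $(\xi\in Z)$ be pairwise disjoint, and let $k_\xi$ $(\xi\in Z)$ be finite functions into $\omega$ whose domains are pairwise disjoint $C'$-separated subsets of $\omega_1$. Assume that for no $\xi$ are both $q_\xi$ and $k_\xi$ empty. Then there are $\xi\ne\eta$ in $Z$ such that $q_\xi\cup q_\eta\in Q_0$ and $k_\xi\subseteq e_\gamma$ for every $\gamma\in\operatorname{dom}k_\eta$.
\end{lemma}

\begin{proof}
\emph{One half of each block is free.} Let $\xi\in Z$ and $\zeta\in q_\xi$. We claim that there is $i=i_\xi(\zeta)<2$ such that no element of $\operatorname{dom}k_\xi$ is $\equiv_C$ to an element of $\operatorname{dom}h^i_\zeta$. Otherwise $\alpha\equiv_Cx$ and $\alpha'\equiv_Cx'$ with $\alpha,\alpha'\in\operatorname{dom}k_\xi$, $x\in\operatorname{dom}h^0_\zeta$ and $x'\in\operatorname{dom}h^1_\zeta$. Since $x<c^1_\zeta\le x'$, the same holds for the equivalent points: $\alpha<c^1_\zeta\le\alpha'$. As $\operatorname{dom}k_\xi$ is $C'$-separated, there is $c\in C'$ with $\alpha<c\le\alpha'$. Since $c\in C$, the equivalences give $x<c\le x'$. So $c$ splits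 $a_\zeta$, contradicting $c\in C'$.

\emph{A $C$-family.} Put
\[
h_\xi=k_\xi\cup\bigcup_{\zeta\in q_\xi}h^{i_\xi(\zeta)}_\zeta,\qquad b_\xi=\operatorname{dom}k_\xi\cup\bigcup_{\zeta\in q_\xi}a_\zeta .
\]
The pieces of $h_\xi$ have disjoint domains: the blocks $a_\zeta$ are disjoint, and points of $\operatorname{dom}k_\xi$ are not even $C$-equivalent to points of the chosen halves. So $h_\xi$ is a nonempty finite function with $\operatorname{dom}h_\xi\subseteq b_\xi$. Its domain is $C$-separated, because $\bigcup_\zeta a_\zeta$ is $C$-separated, $\operatorname{dom}k_\xi$ is $C'$-separated and hence $C$-separated, and mixed pairs are handled by the choice of $i_\xi(\zeta)$. Each ordinal lies in at most two of the sets $b_\xi$: in at most one through $k_\xi$, and in at most one through $q_\xi$, since the $a_\zeta$ are disjoint and the $q_\xi$ are disjoint. So a countable set of ordinals meets only countably many $b_\xi$, and a recursion of length $\omega_1$ gives an uncountable $Z_1\subseteq Z$ such that the sets $\operatorname{dom}h_\xi$, $\xi\in Z_1$, are pairwise disjoint. Then $\{h_\xi:\xi\in Z_1\}$ is a $C$-family.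

\emph{The pair.} By $(S)_C$ there is $\beta$ such that $h_\xi\subseteq e_\beta$ for infinitely many $\xi\in Z_1$. Fix $\eta\in Z$ with $b_\eta\cap\beta=\emptyset$. By Lemma~\ref{lem:transfer} there is $\xi\in Z_1$ with $h_\xi\subseteq e_\beta$ and $h_\xi\subseteq e_\gamma$ for all $\gamma\in b_\eta$. Then $\xi\ne\eta$, as $b_\xi$ meets $\beta$. For $\gamma\in\operatorname{dom}k_\eta$ we have $k_\xi\subseteq h_\xi\subseteq e_\gamma$. Let $\zeta\in q_\xi$ and $\zeta'\in q_\eta$. Then $\min a_\zeta<\beta\le\min a_{\zeta'}$, because $\operatorname{dom}h^{i_\xi(\zeta)}_\zeta\subseteq\beta$; so $\zeta<\zeta'$. Also $h^{i_\xi(\zeta)}_\zeta\subseteq h_\xi\subseteq e_\gamma$ for $\gamma\in a_{\zeta'}\subseteq b_\eta$, so $(\zeta,\zeta')$ is linked. Hence $q_\xi\cup q_\eta\in Q_0$.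
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:kill}]
We first note how roots are handled. If $q_\xi\cap q_\eta=q$ for conditions $q_\xi,q_\eta\in Q_0$ and $(q_\xi\setminus q)\cup(q_\eta\setminus q)\in Q_0$, then $q_\xi\cup q_\eta\in Q_0$: a pair from $q_\xi\cup q_\eta$ with an element in $q$ lies in $q_\xi$ or in $q_\eta$, and any other pair lies in $(q_\xi\setminus q)\cup(q_\eta\setminus q)$.

\emph{$Q_0$ is c.c.c.} Given uncountably many distinct conditions, pass to a $\Delta$-system $q_\xi$ ($\xi\in Z$) with root $q$ and discard $q$ itself if it occurs. Lemma~\ref{lem:amalg} applied to the nonempty disjoint sets $q_\xi\setminus q$ and $k_\xi=\emptyset$ gives $\xi\ne\eta$ with $q_\xi\cup q_\eta\in Q_0$, a common extension.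

\emph{$Q_0$ forces $(S)_{C'}$.} Otherwise, by Lemma~\ref{lem:bad} in the extension, some $q^*$ forces some $\dot{\mathcal K}$ to be a bad $C'$-family. By Lemma~\ref{lem:decide} and recursion choose $q_\xi\le q^*$ and nonempty $k_\xi$ with pairwise disjoint $C'$-separated domains such that $q_\xi\Vdash k_\xi\in\dot{\mathcal K}$ ($\xi<\omega_1$). Pass to an uncountable $Z$ on which the $q_\xi$ form a $\Delta$-system with root $q$, and apply Lemma~\ref{lem:amalg} to $q_\xi\setminus q$ and $k_\xi$. We get $\xi\ne\eta$ with $q_\xi\cup q_\eta\in Q_0$ and $k_\xi\subseteq e_\gamma$ for all $\gamma\in\operatorname{dom}k_\eta$; taking $\gamma=\min\operatorname{dom}k_\eta$ shows $\max\operatorname{dom}k_\xi<\min\operatorname{dom}k_\eta$. The condition $q_\xi\cup q_\eta$ forces $k_\xi,k_\eta\in\dot{\mathcal K}$, contradicting badness.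

\emph{The antichain.} All singletons $\{\zeta\}$ are in $Q_0$, so by Lemma~\ref{lem:star} some $q_0\in Q_0$ forces $\bigcup\dot G$ to be uncountable. Let $Q=\{q\in Q_0:q\le q_0\}$. It has largest element $q_0$ and size at most $\aleph_1$, it is c.c.c., and it forces $(S)_{C'}$. If $G$ is $Q$-generic, any two elements of $\bigcup G$ lie in a common condition and so form a linked pair. By \eqref{eq:linked}, $\{t_\zeta:\zeta\in\bigcup G\}$ is an uncountable antichain of $R$.
\end{proof}

\begin{remark}\label{rem:shrink}
The club has to shrink: $Q$ forces $(S)_C$ to fail. Let $U$ be an uncountable set all of whose pairs are linked, in an extension with the same $\omega_1$. For $\zeta\in U$ let $x^i_\zeta=\min\operatorname{dom}h^i_\zeta$ and $k_\zeta=\{(x^i_\zeta,h^i_\zeta(x^i_\zeta)+1):i<2\}$. These functions form a $C$-family. Suppose infinitely many satisfy $k_\zeta\subseteq e_\gamma$, and take $\zeta'\in U$ with $\min a_{\zeta'}\ge\gamma$. By Lemma~\ref{lem:transfer} one of them satisfies $k_\zeta\subseteq e_\beta$ for all $\beta\in a_{\zeta'}$; then $\zeta<\zeta'$ and no such $e_\beta$ contains $h^0_\zeta$ or $h^1_\zeta$, so $(\zeta,\zeta')$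 is not linked.

It follows that under $\mathbf{MA}_{\aleph_1}$ the principle $(S)_C$ fails for every club $C$. The proof that $Q_0$ is c.c.c.\ uses only $(S)_C$ and \eqref{eq:blocks}, so it applies to one-point functions $h^i_\zeta$ chosen to satisfy \eqref{eq:blocks}; and a filter on $Q$ meeting the dense sets $\{q:q\not\subseteq\xi\}$, $\xi<\omega_1$, has as its union a set $U$ as above. So in the model of Theorem~\ref{thm:model} no instance of $(S)_C$ survives; their common consequence (A), which mentions no club, does.
\end{remark}

\section{Limit stages}\label{sec:limit}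

We recall finite support iterations $\langle P_\alpha,\dot Q_\alpha:\alpha<\lambda\rangle$ over a model $W$. Each $\dot Q_\nu$ is a $P_\nu$-name for a poset with largest element named by $\dot 1_\nu$. For $\alpha\le\lambda$, a condition of $P_\alpha$ is a function $p$ on $\alpha$ such that $p\upharpoonright\nu\in P_\nu$ and $p\upharpoonright\nu\Vdash p(\nu)\in\dot Q_\nu$ for all $\nu<\alpha$, and such that $\operatorname{supp}(p)=\{\nu:p(\nu)\ne\dot1_\nu\}$ is finite. (The names $p(\nu)$ are taken from a fixed set that represents all elements of $\dot Q_\nu$ and contains the canonical names of countable ordinals.) The order is: $s\le p$ iff $s\upharpoonright\nu\Vdash s(\nu)\le p(\nu)$ for all $\nu<\alpha$. If every $\dot Q_\nu$ is forced to be c.c.c., then every $P_\alpha$ is c.c.c. If $G$ is $P_\lambda$-generic, then $G_\alpha=\{p\upharpoonright\alpha:p\in G\}$ is $P_\alpha$-generic, and $W[G_{\alpha+1}]$ is a $Q_\alpha$-generic extension of $W[G_\alpha]$. A $P_\alpha$-name is also regarded as a $P_{\alpha'}$-name for $\alpha'\ge\alpha$, with the same value.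

At a limit stage up to $\aleph_1$ clubs have been used, and their intersection need not be a club. It is enough to have a club contained in each of them up to a countable set, since a $C$-family can be trimmed to lie above any countable ordinal.

\begin{proposition}\label{prop:limit}
Let $e\in W$ be coherent. Let $\langle P_\alpha,\dot Q_\alpha:\alpha<\lambda\rangle\in W$ be a finite support iteration of c.c.c.\ posets with $\lambda$ a limit ordinal. Let $C_\alpha\in W$ $(\alpha<\lambda)$ be clubs with $\Vdash_{P_\alpha}(S)_{C_\alpha}$, and let $C\in W$ be a club with $C\setminus C_\alpha$ countable for all $\alpha<\lambda$. Then $\Vdash_{P_\lambda}(S)_C$.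
\end{proposition}

\begin{proof}
Otherwise, by Lemma~\ref{lem:bad}, some $p\in P_\lambda$ forces some $\dot{\mathcal H}$ to be a bad $C$-family. By Lemma~\ref{lem:decide} choose $p_\xi\le p$ and nonempty $h_\xi$ with pairwise disjoint $C$-separated domains such that $p_\xi\Vdash h_\xi\in\dot{\mathcal H}$ ($\xi<\omega_1$). Pass to an uncountable $Z$ on which the supports of the $p_\xi$ form a $\Delta$-system. The root is finite and $\lambda$ is a limit, so the root is contained in some $\alpha<\lambda$, and the sets $\operatorname{supp}(p_\xi)\setminus\alpha$, $\xi\in Z$, are pairwise disjoint. Let $\theta<\omega_1$ satisfy $C\setminus C_\alpha\subseteq\theta$. Discarding countably many $\xi$, we may assume $\operatorname{dom}h_\xi\cap\theta=\emptyset$ for $\xi\in Z$. Then each $\operatorname{dom}h_\xi$ is $C_\alpha$-separated: if $x<x'$ are in $\operatorname{dom}h_\xi$, there is $c\in C$ with $x<c\le x'$, and $c>x\ge\theta$ gives $c\in C_\alpha$.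

By Lemma~\ref{lem:star} there is a $P_\alpha$-generic $G_\alpha$ such that $Z'=\{\xi\in Z:p_\xi\upharpoonright\alpha\in G_\alpha\}$ is uncountable in $W[G_\alpha]$. There $\{h_\xi:\xi\in Z'\}$ is a $C_\alpha$-family and $(S)_{C_\alpha}$ holds, so by Lemma~\ref{lem:bad} the family is not bad: there are $\xi,\eta\in Z'$ with $\max\operatorname{dom}h_\xi<\min\operatorname{dom}h_\eta$ and $h_\xi\subseteq e_\beta$ for some $\beta\in\operatorname{dom}h_\eta$. In particular $\xi\ne\eta$.

Let $p''\in G_\alpha$ extend $p_\xi\upharpoonright\alpha$ and $p_\eta\upharpoonright\alpha$. In $W$ define $s$ on $\lambda$ by $s\upharpoonright\alpha=p''$ and, for $\nu\in[\alpha,\lambda)$, by $s(\nu)=p_\xi(\nu)$ if $\nu\in\operatorname{supp}(p_\xi)$, $s(\nu)=p_\eta(\nu)$ if $\nu\in\operatorname{supp}(p_\eta)$, and $s(\nu)=\dot1_\nu$ otherwise. By induction on $\nu\in[\alpha,\lambda]$, $s\upharpoonright\nu$ is a condition extending $p_\xi\upharpoonright\nu$ and $p_\eta\upharpoonright\nu$. For the step from $\nu$ to $\nu+1$, say $\nu\in\operatorname{supp}(p_\xi)$; then $p_\eta(\nu)=\dot1_\nu$, and $s\upharpoonright\nu\le p_\xi\upharpoonright\nu$ forces $s(\nu)=p_\xi(\nu)\in\dot Q_\nu$,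 an element below both $p_\xi(\nu)$ and $\dot1_\nu$. The case $\nu\in\operatorname{supp}(p_\eta)$ is symmetric, and otherwise all three coordinates are $\dot1_\nu$. So $s\le p_\xi,p_\eta$ forces $h_\xi,h_\eta\in\dot{\mathcal H}$, contradicting badness.
\end{proof}

\section{The iteration}\label{sec:iteration}

We prove Theorem~\ref{thm:model}. If $D$ is dense in a poset $P$ and $X$ is a set, a \emph{nice name} over $D$ for a subset of $X$ is given by a choice of an antichain $A_x\subseteq D$ for each $x\in X$; its value is $\{x:A_x\cap G\ne\emptyset\}$, and every subset of $X$ in the extension is the value of such a name. If $P$ is c.c.c., there are at most $(|D|^{\aleph_0})^{|X|}$ nice names.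

Let $V\models\mathrm{CH}+2^{\aleph_1}=\aleph_2$ and $W=V[g]$ with $g$ a Cohen real over $V$. Counting nice names, $W$ has at most $(\aleph_0^{\aleph_0})^{\aleph_0}=\aleph_1$ subsets of $\omega$ and at most $(\aleph_0^{\aleph_0})^{\aleph_1}=\aleph_2$ subsets of $\omega_1$, so CH and $2^{\aleph_1}=\aleph_2$ hold in $W$. Let $e\in W$ be given by Proposition~\ref{prop:cohen} and let $C_0=\omega_1$. In $W$ we build a finite support iteration $\langle P_\alpha,\dot Q_\alpha:\alpha<\omega_2\rangle$ and clubs $C_\alpha\in W$ such that each $\dot Q_\alpha$ is forced to be a c.c.c.\ poset with a largest element and underlying set contained in $\omega_1$, and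
\begin{equation}\label{eq:hyp}
\Vdash_{P_\alpha}(S)_{C_\alpha}\qquad(\alpha<\omega_2).
\end{equation}

\subsection*{Bookkeeping}
Let $D_\alpha$ be the set of $p\in P_\alpha$ such that $p(\nu)$ is the canonical name of a countable ordinal for each $\nu\in\operatorname{supp}(p)$. It is dense, by induction on $\alpha\le\omega_2$: given $p\in P_{\alpha+1}$, extend $p\upharpoonright\alpha$ to a condition in $D_\alpha$ that decides $p(\alpha)$ to be an ordinal $\mu$, and append the canonical name of $\mu$; for limit $\alpha$, the support of $p$ is contained in some $\nu<\alpha$, and we extend $p\upharpoonright\nu$ into $D_\nu$ and use $\dot1$ at the remaining coordinates. Members of $D_\alpha$ correspond to finite partial functions from $\alpha$ to $\omega_1$, so $|D_\alpha|\le\aleph_1$ for $\alpha<\omega_2$ and $|D_{\omega_2}|\le\aleph_2$.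

For $\alpha<\omega_2$ there are at most $(\aleph_1^{\aleph_0})^{\aleph_1}=2^{\aleph_1}=\aleph_2$ nice names over $D_\alpha$ for subsets of $\omega_1\times\omega_1$; here CH and $2^{\aleph_1}=\aleph_2$ are used. Once $P_\alpha$ is constructed, list these names, with repetitions if necessary, as $\langle\dot R_{\alpha,\gamma}:\gamma<\omega_2\rangle$. Fix a bijection $\pi:\omega_2\to\omega_2\times\omega_2$ such that $\pi(\alpha)=(\beta,\gamma)$ implies $\beta\le\alpha$; the enumeration of pairs first by maximum and then lexicographically has this property. At stage $\alpha$ the name $\dot R=\dot R_{\pi(\alpha)}$ is available and is a $P_\alpha$-name. A subset of $\omega_1\times\omega_1$ is read as a candidate for an order relation on its field.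

\subsection*{Successor stages}
Work in $W[G_\alpha]$, where $(S)_{C_\alpha}$ holds, and let $R$ be the value of $\dot R$.
\begin{enumerate}
\item[(i)] If $R$ is not a c.c.c.\ poset with a largest element, let $Q_\alpha=\{0\}$ and $C'=C_\alpha$.
\item[(ii)] If $R$ is such a poset and $\Vdash_R(S)_{C_\alpha}$, let $Q_\alpha=R$ and $C'=C_\alpha$.
\item[(iii)] Otherwise let $Q$ and $C'\subseteq C_\alpha$ be given by Proposition~\ref{prop:kill}, and let $Q_\alpha$ be an isomorphic copy of $Q$ on a subset of $\omega_1$.
\end{enumerate}
In all cases $Q_\alpha$ is as required and $\Vdash_{Q_\alpha}(S)_{C'}$. By the maximal principle there are $P_\alpha$-names $\dot Q_\alpha$, $\dot1_\alpha$ and $\dot C'$ for these objects. The club $C'$ lies in $W[G_\alpha]$, while Proposition~\ref{prop:limit} needs clubs in $W$; Lemma~\ref{lem:club} gives a club $C_{\alpha+1}\in W$ with $\Vdash_{P_\alpha}C_{\alpha+1}\subseteq\dot C'$. As $(S)_{C'}$ implies $(S)_{C_{\alpha+1}}$, \eqref{eq:hyp} holds at $\alpha+1$.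

\subsection*{Limit stages $\lambda<\omega_2$}
Since $|\lambda|\le\aleph_1$, we can enumerate $\{C_\alpha:\alpha<\lambda\}$ in $W$, with repetitions, as $\{E_\nu:\nu<\omega_1\}$. Let $C_\lambda=\{c<\omega_1:c\in E_\nu\text{ for all }\nu<c\}$ be the diagonal intersection, which is a club. Then $C_\lambda\setminus E_\nu\subseteq\nu+1$ is countable for each $\nu$, and Proposition~\ref{prop:limit} gives \eqref{eq:hyp} at $\lambda$.

\subsection*{The final model}
Let $G$ be $P_{\omega_2}$-generic over $W$. The poset $P_{\omega_2}$ is c.c.c., so $W[G]$ is obtained from $V$ by a two-step iteration of c.c.c.\ posets, hence by a c.c.c.\ poset. Every subset of $\omega_1$ or of $\omega_1\times\omega_1$ in $W[G]$ lies in $W[G_\alpha]$ for some $\alpha<\omega_2$: a nice name for it involves at most $\aleph_1$ conditions, and the union of their finite supports is bounded in $\omega_2$. The same holds for a sequence of $\aleph_1$ subsets of $\omega_1$, which is coded by a subset of $\omega_1\times\omega_1$.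

\emph{Property \textup{(A)} holds in $W[G]$.} Let $Y\subseteq\omega_1$ be uncountable and $d\in\omega$. Then $Y\in W[G_\alpha]$ for some $\alpha<\omega_2$. There $(S)_{C_\alpha}$ holds, hence (A), which gives $\beta<\omega_1$ with $\{\xi\in Y\cap\beta:e_\beta(\xi)=d\}$ infinite. This remains true in $W[G]$.

\emph{$\mathbf{MA}_{\aleph_1}$ holds in $W[G]$.} It suffices to treat c.c.c.\ posets with a largest element and underlying set contained in $\omega_1$. Indeed, let $\mathcal P$ be c.c.c., with a largest element added if necessary, and let $F_\nu$ ($\nu<\omega_1$) be dense. Closing the largest element under suitable choice functions gives $\mathcal P'\subseteq\mathcal P$ of size at most $\aleph_1$ such that members of $\mathcal P'$ compatible in $\mathcal P$ have a common extension in $\mathcal P'$, and every member of $\mathcal P'$ has an extension in $\mathcal P'\cap F_\nu$ for each $\nu$. Antichains of $\mathcal P'$ are antichains of $\mathcal P$, so $\mathcal P'$ is c.c.c.; the sets $F_\nu\cap\mathcal P'$ are dense in $\mathcal P'$; and the upward closure in $\mathcal P$ of a filter on $\mathcal P'$ meeting them is a filter on $\mathcal P$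 meeting all $F_\nu$. Finally $\mathcal P'$ is isomorphic to a poset on a subset of $\omega_1$.

So let $R\in W[G]$ be such a poset, given with $\aleph_1$ dense subsets. All of this lies in $W[G_\beta]$ for some $\beta<\omega_2$, and $R$ is the value of some $\dot R_{\beta,\gamma}$. Let $\alpha=\pi^{-1}(\beta,\gamma)\ge\beta$, the stage at which $R$ is considered. An uncountable antichain of $R$ in $W[G_\alpha]$ or in $W[G_{\alpha+1}]$ would remain one in $W[G]$. The first remark excludes case (i), and the second excludes case (iii). So $Q_\alpha=R$, and the filter on $R$ added at stage $\alpha$ is generic over $W[G_\alpha]$; it meets the given dense sets, which belong to $W[G_\beta]\subseteq W[G_\alpha]$.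

\emph{$2^{\aleph_0}=\aleph_2$ in $W[G]$.} In $W$ we have $\aleph_2^{\aleph_0}\le(2^{\aleph_1})^{\aleph_0}=\aleph_2$, so there are at most $\aleph_2$ nice names over $D_{\omega_2}$ for subsets of $\omega$, and $2^{\aleph_0}\le\aleph_2$ in $W[G]$. Conversely $\mathbf{MA}_{\aleph_1}$ implies $2^{\aleph_0}>\aleph_1$: given $x_\nu\in\omega^\omega$ ($\nu<\omega_1$), a filter on Cohen forcing meeting the dense sets $\{q:n\in\operatorname{dom}q\}$ and $\{q:q\not\subseteq x_\nu\}$ has as its union an element of $\omega^\omega$ different from every $x_\nu$.

This completes the proof of Theorem~\ref{thm:model}, and with it the proof of Theorem~\ref{thm:main}. \hfill$\square$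

\begin{thebibliography}{9}

\bibitem{random}
\emph{Random reals and $\omega_1\rightarrow(\omega_1,(\alpha:\alpha))^2$},
\texttt{http://pi.math.cornell.edu/\textasciitilde{}justin/Ftp/RandomPartition.pdf}.

\end{thebibliography}
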